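# Group algebras whose maximal quotient ring is directly finite but not Artinian

## 1. The guess "never", tested on $\mathbb Z$ and on a free group

Take a field $K$, a group $G$, and the group algebra $KG$. Enlarge $KG$ by as many right fractions as one can; the result is the maximal right quotient ring $Q(KG)$. When $KG$ is prime and right nonsingular, $Q(KG)$ is one of four kinds of ring, listed below. One kind, called $SP(\infty)$, is at once infinite (not Artinian) and finite (one-sided inverses are two-sided). Question 5 of the thesis "Maximal Quotient Rings" asks whether $Q(KG)$ is ever of this kind.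

The first guess is *never*. The groups that come to hand either admit so many common multiples that $Q(KG)$ is Artinian, or contain free-like configurations that make $Q(KG)$ infinite in every sense. We shall see that the guess is right for all countable groups, and wrong in general.

We begin with the vocabulary. Rings have $1$, and "countable" means finite or countably infinite.

**Definition (essential, nonsingular, dense).** A submodule $M'$ of a module $M$ is *essential* if it meets every nonzero submodule of $M$. A ring $S$ is *right nonsingular* if $x\in S$, $xJ=0$ with $J$ an essential right ideal, forces $x=0$. For rings $S\subseteq T$, we say that $S_S$ is *dense in $T$* if for all $t_1,t_2\in T$ with $t_2\neq0$ there is $s\in S$ with $t_1s\in S$ and $t_2s\ne0$. A right ideal $D$ of $S$ is *dense* if for all $s_1,s_2\in S$ with $s_2\ne0$ there is $s\in S$ with $s_1s\in D$ and $s_2s\neq0$.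

Taking $t_1=t_2$ shows that dense implies essential. In a commutative domain every nonzero ideal is essential and dense, and the domain is nonsingular. For a singular example, let $K$ have characteristic $p$ and let $C_p$ be cyclic of order $p$. Then $KC_p\cong K[\epsilon]/(\epsilon^p)$; every nonzero ideal contains $\epsilon^{p-1}$, so $(\epsilon^{p-1})$ is essential, and the nonzero element $\epsilon$ kills it.

**Definition (directly finite).** A ring is *directly finite* if $xy=1$ implies $yx=1$, and *directly infinite* otherwise.

Matrix rings over fields are directly finite. The ring of all linear endomorphisms of a space with basis $b_0,b_1,\dots$ is directly infinite: let $v(b_i)=b_{i+1}$, $u(b_{i+1})=b_i$, $u(b_0)=0$; then $uv=1$ and $vu(b_0)=0$.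

A ring $S$ is *(von Neumann) regular* if every $x\in S$ has the form $x=xyx$ with $y\in S$, and *right self-injective* if $S_S$ is injective. Call $KG$ *prime nonsingular* if it is a prime ring and right nonsingular. Then $Q(KG)$ is prime, regular and right self-injective. By work of Goodearl and Handelman, a prime, regular, right self-injective ring is precisely one of the following:

* (a) a full linear ring (simple Artinian, or infinite dimensional full linear);
* (b) a non-simple ring with zero socle;
* (c) a directly finite, non-Artinian ring (necessarily simple), called an $SP(\infty)$ ring;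
* (d) a simple, directly infinite ring which is not a division ring.

To feel what (c) demands, let $K$ be countable and let $U=\bigcup_n M_{2^n}(K)$, where $M_{2^n}(K)$ sits in $M_{2^{n+1}}(K)$ by $a\mapsto\mathrm{diag}(a,a)$. Then $U$ is regular, simple and directly finite, because each $M_{2^n}(K)$ is. It contains infinitely many nonzero orthogonal idempotents $e_1,e_2,\dots$ (halve the unit, then halve the remainder, and so on), so it is not Artinian. But it is not right self-injective. If it were, then for every $S\subseteq\mathbb N$ the map $\bigoplus e_iU\to U$ that is the identity on $e_iU$ for $i\in S$ and $0$ on the other $e_iU$ would be left multiplication by some $q_S\in U$; distinct $S$ give distinct $q_S$, and $U$ is countable. So making such a ring self-injective adds many elements, and direct finiteness may be lost on the way. That is the tension in the question.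

We use these standard facts (Lambek, *Lectures on Rings and Modules*, §4.3; Stenström, *Rings of Quotients*).

* (Q1) If $S\subseteq T$ and $S_S$ is dense in $T$, then $Q(T)=Q(S)$.
* (Q2) $S_S$ is dense in $Q(S)$; in particular every nonzero right $S$-submodule of $Q(S)$ meets $S$ nontrivially. For $q\in Q(S)$ the right ideal $\{s\in S:qs\in S\}$ is dense, hence essential.
* (Q3) A nonzero element of $Q(S)$ is not annihilated on the right by a dense right ideal of $S$, and finite intersections of dense right ideals are dense.
* (R1) In a regular ring every finitely generated right ideal is generated by an idempotent, so it is a direct summand; principal right ideals are projective; the intersection of two principal right ideals is principal. The right annihilator of an element $x$ is a direct summand, because $r\mapsto xr$ maps onto the projective module generated by $x$.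
* (R2) If $Q$ is right self-injective, every right ideal $C$ has an injective hull inside $Q$, and it is a direct summand $gQ$ with $g=g^2$.

Right ideals are *independent* if their sum is direct. We write $M\lesssim M'$ if $M$ is isomorphic to a submodule of $M'$.

*Test 1: $G=\mathbb Z$.* Here $KG=K[t,t^{-1}]$ is dense in the field $K(t)$, by clearing denominators. A field is its own maximal quotient ring, since a field is dense only in itself: if $S$ is a field dense in $T$ and $t\in T$ is nonzero, some $s\ne0$ has $ts\in S$, so $t\in S$. So $Q=K(t)$, which is simple Artinian.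

*Test 2: $H$ free on $a,b$.* Then $KH$ is a domain (textbook), so it is prime and right nonsingular. Also by a textbook fact, its augmentation ideal is a free right module with basis $a-1,\ b-1$. Let $Q=Q(KH)$. If $(a-1)t_1+(b-1)t_2=0$ with $t_i\in Q$ not both zero, then (Q2) and (Q3) give $s\in KH$ with $t_1s,t_2s\in KH$ not both zero, against freeness. So $(a-1)p+(b-1)q\mapsto p$ is a well-defined $Q$-linear map $(a-1)Q\oplus(b-1)Q\to Q$. As $Q$ is right self-injective, it is left multiplication by some $u\in Q$:
$$u(a-1)=1,\qquad u(b-1)=0 .$$
With $v=a-1$ we have $uv=1$. If $vu=1$, then $b-1=vu(b-1)=0$, which is false. So $Q$ is directly infinite.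

Both tests agree with "never", and so does every countable group:

**Theorem B.** Let $K$ be any field and $H$ a countable group with $KH$ prime nonsingular. Then $Q(KH)$ is simple Artinian or directly infinite; so it is never $SP(\infty)$.

For the other direction, let $L$ be an infinite locally finite group (every finite subset generates a finite subgroup), and let $X$ be a nonempty free $L$-set (no $l\neq1$ fixes a point). Let $N$ be the free abelian group with basis $X$, written multiplicatively, and let $G=N\rtimes L$ be formed from the permutation action. If $X$ is $|\Gamma|$ copies of the regular $L$-set, then $G=\mathbb Z^{(\Gamma)}\wr L$. An example of $L$ is a direct sum of infinitely many groups of order $2$.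

**Theorem A.** For every field $K$, if $X$ is uncountable, then $KG$ is prime nonsingular and $Q(KG)$ is an $SP(\infty)$ ring.

**Theorem C.** For every field $K$ and all $L,X$ as above, $KG$ is prime nonsingular, and $Q(KG)$ is an $SP(\infty)$ ring (case (c)) if $G$ is uncountable, and is in case (d) if $G$ is countable. In particular, over each field, the least cardinality of a group $G$ with $Q(KG)$ an $SP(\infty)$ ring is exactly $\aleph_1$.

So the answer to Question 5 is yes, over every field; for instance $G=\mathbb Z^{(\Gamma)}\wr L$ with $\Gamma$ any uncountable set.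

## 2. Countable groups: an essential right ideal squeezed into a proper summand

We prove Theorem B. The plan is to embed an essential right ideal of $Q$ into a proper summand of $Q$; self-injectivity then turns the embedding into an element $v$ with a left inverse and no right inverse. Countability of $H$ lets us list the elements that an essential right ideal has to catch. The field $K$ may be uncountable, so we first learn to pass to a subfield.

**Lemma 2.1.** Let $K_1\subseteq K$ be fields, $H$ a group, $J_1$ an essential right ideal of $K_1H$. Then $J_1\cdot KH=K\otimes_{K_1}J_1$ is essential in $KH$.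

*Proof.* Let $0\ne y\in KH$. Expanding the coefficients of $y$ in a $K_1$-basis of their span, write $y=\sum_{i=1}^n\kappa_iy_i$ with $y_i\in K_1H$ nonzero and $\kappa_i\in K$ linearly independent over $K_1$. We find, by induction on $i$, some $r\in K_1H$ with $y_1r,\dots,y_ir\in J_1$, not all zero. For $i=1$ this is essentiality of $J_1$. Given $r$ for $i$: if $y_{i+1}r=0$, keep $r$. Otherwise choose $r'\in K_1H$ with $0\ne y_{i+1}rr'\in J_1$ and use $rr'$; the elements $y_jrr'$ with $j\le i$ stay in the right ideal $J_1$. For $i=n$, $yr=\sum\kappa_i\,(y_ir)$ lies in $K\otimes_{K_1}J_1$, and it is nonzero because the $\kappa_i$ are independent over $K_1$. $\square$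

Now let $H$ be countable and $KH$ prime nonsingular, $Q=Q(KH)$. If $Q$ is Artinian, then, being regular and prime, it is simple Artinian. Assume from now on that $Q$ is not Artinian; we show that it is directly infinite.

**Step 1: infinitely many independent pieces.** We want nonzero $c_0,c_1,\dots\in KH$ with the $c_iQ$ independent. If all right ideals of $Q$ were finitely generated, all would be summands by (R1), and $Q$ would be semisimple Artinian. So some right ideal is not finitely generated, and inside it there is a strictly increasing chain $I_0\subset I_1\subset\cdots$ of finitely generated right ideals. Each $I_n$ is a summand of $Q$, say $Q=I_n\oplus C_n$, so $I_{n+1}=I_n\oplus T_n$ with $T_n=I_{n+1}\cap C_n\neq0$. Since $T_0+\dots+T_{n-1}\subseteq I_n$ meets $T_n$ in $0$, the $T_n$ are independent. By (Q2) choose $0\ne c_n\in T_n\cap KH$.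

**Step 2: small elements below any element.** We claim: *for $0\ne x\in KH$ and $i\ge1$ there is $0\ne y\in xKH$ with $yQ\lesssim c_iQ$.* By primeness there is $r\in KH$ with $c_irx\neq0$. Left multiplication $\lambda$ by $c_ir$ maps $xQ$ onto $c_irxQ$, which is projective by (R1). So $xQ=\ker\lambda\oplus P$ with $P\ne0$ and $\lambda$ injective on $P$. Take $0\ne p=xt\in P$ with $t\in Q$. The right ideal $\{s\in KH:ts\in KH\}$ is dense, so by (Q3) it contains $s$ with $ps\ne0$. Put $y=ps=x(ts)$. Then $0\neq y\in xKH\cap P$, and $\lambda$ embeds $yQ\subseteq P$ into $c_iQ$.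

**Step 3: a countable subfield that is closed under Step 2.** Start with the prime field $k_0$. Given a countable field $k_j\subseteq K$, the set $k_jH$ is countable. For each nonzero $x\in k_jH$ and each $i\ge1$ choose $r\in KH$ such that $y=xr$ is as in Step 2, and let $k_{j+1}$ be generated over $k_j$ by the coefficients of all these $r$. Then $K_1=\bigcup_jk_j$ is a countable field, and for every $0\ne x\in K_1H$ and $i\ge1$ there is $0\ne y\in xK_1H$ with $yQ\lesssim c_iQ$.

**Step 4: an essential right ideal made of small pieces.** Enumerate $K_1H\setminus\{0\}=\{x_1,x_2,\dots\}$, repetitions allowed, and choose $0\ne y_i\in x_iK_1H$ with $y_iQ\lesssim c_iQ$. Every nonzero right ideal of $K_1H$ contains some $x_i$, hence $y_i$, so $\sum y_iK_1H$ is essential in $K_1H$. By Lemma 2.1, $\sum y_iKH$ is essential in $KH$. If $0\ne q\in Q$, there is $s\in KH$ with $0\ne qs\in KH$, and then $s'\in KH$ with $0\ne qss'\in\sum y_iKH$. So $\sum_iy_iQ$ is essential in $Q$.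

**Step 5: make the pieces independent.** Let $Y_n=\sum_{1\le i\le n}y_iQ$, with $Y_0=0$. It is a principal right ideal and a summand, so $Y_n=Y_{n-1}\oplus D_n$ with
$$D_n\cong Y_n/Y_{n-1}\cong y_nQ/(y_nQ\cap Y_{n-1}).$$
By (R1) the intersection is principal, hence a summand of $Q$ and so of $y_nQ$. So $D_n$ is isomorphic to a complement of it in $y_nQ$, and $D_n\lesssim y_nQ\lesssim c_nQ$. Thus $\bigoplus_{n\ge1}D_n=\sum y_iQ$ is essential in $Q$ and embeds in $C=\bigoplus_{i\ge1}c_iQ$. The piece $c_0Q$ has not been used.

**Step 6: extract $u$ and $v$.** Let $gQ$, $g=g^2$, be an injective hull of $C$ inside $Q$. Since $C\cap c_0Q=0$ and $C$ is essential in $gQ$, also $gQ\cap c_0Q=0$, so $gQ\neq Q$. As $gQ$ is injective, the embedding $\bigoplus D_n\to C\subseteq gQ$ extends to $\varphi:Q\to gQ$. Its kernel meets the essential right ideal $\bigoplus D_n$ in $0$, so $\varphi$ is injective. It is left multiplication by $v=\varphi(1)$. Its image $vQ\cong Q$ is injective, hence a summand of $Q$, so $\varphi$ has a left inverse $Q\to Q$, which is left multiplication by some $u$; thus $uv=1$. But $vQ\subseteq gQ\ne Q$, so $vu\neq1$. Hence $Q$ is directly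 infinite, and Theorem B is proved. $\blacksquare$

## 3. The skew group ring $F*L$ as a union of matrix rings

By Theorem B an example must be uncountable. We turn to $G=N\rtimes L$, with $X$ *any* nonempty free $L$-set until Section 5. We replace $KG$ by a larger, friendlier ring with the same maximal quotient ring.

$KN$ is the Laurent polynomial ring in the variables $X$. Let $F=K(X)$ be its field of fractions. $L$ acts on $F$ by permuting variables, faithfully, since $X$ is free and nonempty. Let $R=F*L$ be the skew group ring: its elements are finite sums $\sum f_ll$, with $lf=l(f)\,l$. Then $KG=KN*L\subseteq R$. For a finite subgroup $B\le L$ put $S_B=F*B$. Since $L$ is locally finite, $R$ is the directed union of the $S_B$. The ring $R$ acts on $F$ by $(\sum f_ll)(v)=\sum f_l\,l(v)$.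

**3.1. Matrix rings.** The map $S_B\to\mathrm{End}_{F^B}(F)$ is injective, because distinct automorphisms are linearly independent over $F$ (Dedekind). By Artin's theorem $[F:F^B]=|B|$, so both sides have $F^B$-dimension $|B|^2$. Hence
$$S_B=\mathrm{End}_{F^B}(F)\cong M_{|B|}(F^B).\tag{1}$$
So $R$ acts faithfully on $F$. Each element of $R$ lies in some $S_B$, so $R$ is regular; a nonzero ideal of $R$ meets some $S_B$ in a nonzero ideal and so contains $1$, so $R$ is simple. For example, if $B=\{1,\tau\}$, the element $1+\tau$ is the trace $F\to F^B$, of rank $1$ in $M_2(F^B)$.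

**3.2. $KG$ is dense in $R$.** Given finitely many elements of $R$, write each as $\sum l\,g_l$ with $g_l\in F$ (note $fl=l\,l^{-1}(f)$), and let $c\in KN\setminus\{0\}$ be a common denominator of all the $g_l$. Then each element times $c$ lies in $KG$, and $c$ is a unit of $R$, so nonzero elements stay nonzero. By (Q1), $Q:=Q(KG)=Q(R)$.

**3.3. $KG$ is right nonsingular.** Let $x\in KG$ and $xJ=0$ with $J$ an essential right ideal of $KG$. Then $JR$ is essential in $R$: if $0\neq r\in R$, there is $c$ with $0\ne rc\in KG$ by 3.2, and then $0\ne rcd\in J$ for some $d\in KG$. Now $xJR=0$. The right annihilator of $x$ in $R$ is a direct summand by (R1) and contains the essential right ideal $JR$, so its complement is $0$. Thus it is $R$, and $x=0$.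

**3.4. $KG$ is prime.** We show that every nonzero ideal $Y$ of $KG$ contains a nonzero element of $KN$. Choose $0\ne y=\sum_ly_ll\in Y$, $y_l\in KN$, with the fewest nonzero $y_l$. After right multiplication by an element of $L$ we may assume $y_1\ne0$. For $\nu\in N$,
$$\nu y-y\nu=\sum_l(\nu-l(\nu))\,y_l\,l\in Y$$
has fewer nonzero coefficients, since the one at $l=1$ is now $0$. So it is $0$. As $KN$ is a domain, $y_l\ne0$ forces $l(\nu)=\nu$ for all $\nu\in N$, that is, $l=1$. So $0\neq y\in KN\cap Y$. This $y$ is a unit of $R$, so $xY=0$ with $x\in KG$ forces $x=0$. Hence a product of two nonzero ideals is nonzero.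

**3.5. $Q$ is simple and not Artinian.** A nonzero ideal of $Q$ meets $R$ in a nonzero ideal of $R$ by (Q2), which is $R$ by simplicity; so it contains $1$. And $L$ has finite subgroups $B$ of arbitrarily large order, for which $S_B$ contains $|B|$ nonzero orthogonal idempotents with sum $1$, by (1). So $Q_Q$ is a direct sum of arbitrarily many nonzero right ideals and does not have finite length; $Q$ is not Artinian.

Only direct finiteness of $Q$ remains, and this cannot hold for all $X$: if $K,L,X$ are countable, Theorem B says $Q$ is directly infinite. Yet $R$ itself is always directly finite, being a union of matrix rings over fields.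

## 4. A rank function on $F*L$, and how much of it reaches $Q$

**Definition (rank).** For $x\in S_B$ put $\rho(x)=\dim_{F^B}(xF)/|B|$.

This does not depend on $B$: if $B\le B'$, then $[F^B:F^{B'}]=|B'|/|B|$, so $\dim_{F^{B'}}(xF)=\dim_{F^B}(xF)\,|B'|/|B|$; and any two finite subgroups lie in a common one. We have $0\le\rho\le1$, and $\rho(x)=0$ only for $x=0$. For instance $\rho\bigl(\sum_{a\in A}a\bigr)=1/|A|$ for a finite subgroup $A$: the trace $F\to F^A$ is nonzero by Dedekind and $F^A$-linear, so its image is $F^A$.

**Lemma 4.1.**

* (i) If $xF\cap yF=0$, then $xR\cap yR=0$.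
* (ii) If $z_1R,\dots,z_nR$ are independent and $wR=\sum z_iR$, then $\rho(w)=\sum\rho(z_i)$; so $\sum\rho(z_i)\le1$.
* (iii) If $aR\cong bR$ as right $R$-modules, then $\rho(a)=\rho(b)$.
* (iv) $\rho(xg)\ge\rho(x)+\rho(g)-1$.

*Proof.* (i) If $z\in xR\cap yR$, then $zF\subseteq xF\cap yF=0$, so $z=0$ by faithfulness.

(ii) Such a $w$ always exists by (R1). From $w\in\sum z_iR$ and $z_i\in wR$ we get $wF=\sum z_iF$. It remains to see that the sum of the $z_iF$ is direct. Take $B$ with all $z_i$ and $w$ in $S_B$. Suppose $\sum z_if_i=0$ with $f_i\in F$ and not all $z_if_i=0$. Choose an $F^B$-linear $\pi:F\to F^B$ with $\pi(1)=1$, and let $r_i$ be the map $v\mapsto f_i\pi(v)$, which lies in $S_B$ by (1). Then $\sum z_ir_i$ sends $v$ to $\pi(v)\sum z_if_i=0$, so $\sum z_ir_i=0$. But $(z_ir_i)(1)=z_if_i$, so not all $z_ir_i$ are $0$. This contradicts independence of the $z_iR$.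

(iii) Write $aR=eR$ with $e$ idempotent, and let $\phi:aR\to bR$ be an isomorphism. For $y\in eR$, $\phi(y)=\phi(ey)=\phi(e)y$. So $\phi$ is left multiplication by $p=\phi(e)\in R$, and $bR=paR$. Hence $bF=paF$, the image of $aF$ under a map that is linear over a common $F^B$, so $\rho(b)\le\rho(a)$. Equality follows by symmetry.

(iv) This is Sylvester's inequality in $\mathrm{End}_{F^B}(F)$. $\square$

A sensible first approach is to let $\rho$ forbid a bad pair $u,v$ in $Q$. If $uv=1\neq vu$, then $Q$ contains infinitely many independent copies of a nonzero right ideal, while Lemma 4.1 allows $R$ only finitely many independent copies of a nonzero $xR$. The catch is that $v$ is not in $R$: one has to multiply by denominators, and this may lower ranks. Here is precisely what is needed.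

**Proposition 4.2.** Suppose that every essential right ideal $J$ of $R$ satisfies $\sup\{\rho(y):y\in J\}=1$. Then $Q$ is directly finite.

*Proof.* Suppose $u,v\in Q$, $uv=1$, $h:=1-vu\neq0$.

**Step 1: independent copies of $hQ$.** We have $(vu)^2=vu$, so $h$ is idempotent, and $hv=v-vuv=0$, $uh=u-uvu=0$. Consider $v^ihu^i$ for $i\ge0$. In the product $v^ih(u^iv^j)hu^j$ the middle factor is $1$ if $i=j$, is $v^{j-i}$ if $i<j$, and is $u^{i-j}$ if $i>j$. As $hv=0=uh$, the $v^ihu^i$ are orthogonal idempotents. Since $v^ih=(v^ihu^i)v^i$, we have $v^ihQ=v^ihu^iQ$. So the right ideals $v^ihQ$ are independent.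

**Step 2: bring the copies into $R$ without losing rank.** By (Q2) choose $0\ne x\in hQ\cap R$. For each $i$, $J_i=\{r\in R:v^ixr\in R\}$ is an essential right ideal of $R$, by (Q2) for $Q=Q(R)$. By hypothesis there is $g_i\in J_i$ with $\rho(g_i)>1-\frac12\rho(x)$, and Lemma 4.1(iv) gives $\rho(xg_i)>\frac12\rho(x)$. Put $z_i=v^ixg_i\in R$. Left multiplication by $v^i$ is injective because $u^iv^i=1$, so $xg_iR\cong z_iR$, and by Lemma 4.1(iii)
$$\rho(z_i)=\rho(xg_i)>\tfrac12\rho(x)>0 .$$

**Step 3: count.** As $x\in hQ$, we have $z_iR\subseteq v^ihQ$, so the $z_iR$ are independent. Lemma 4.1(ii) gives $\frac n2\rho(x)<\sum_{i<n}\rho(z_i)\le1$ for all $n\ge1$, a contradiction. $\square$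

So everything depends on whether essential right ideals of $R$ contain elements of rank close to $1$. For countable data they need not, and this is where the approach stops. Let $K$, $L$ and $X$ be countable. Then $R$ is countable; enumerate its nonzero elements $x_1,x_2,\dots$. For each $i$ choose a finite $B_i\le L$ with $x_i\in S_{B_i}$ and $|B_i|\geq2^{i+1}$. By (1) there is $r_i\in S_{B_i}$ such that $y_i=x_ir_i$ has rank one over $F^{B_i}$, so $\rho(y_i)=1/|B_i|\le2^{-i-1}$. The right ideal $J=\sum y_iR$ is essential, as it meets every $x_iR$. But if $w\in J$, then $wF$ lies in a finite sum of spaces $y_iF$, so $\rho(w)\le\sum_i2^{-i-1}=\frac12$. Thus the hypothesis of Proposition 4.2 fails.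

## 5. A fresh variable in general position to countably many elements

The sum that made $J$ essential had to catch every element of $R$ with countably many small pieces. Let $X$ be uncountable. Then countably many elements of $R$ involve only countably many variables. Suppose $J$ has supremum $c<1$, approached along a sequence $x_n\in J$. Some variable $\xi\in X$ is unrelated to all the $x_n$. We use $\xi$ to build an $x\ne0$ of rank at most $1-c$ in general position to every $x_n$, meaning $xR\cap x_nR=0$. A nonzero element of $J\cap xR$ then adds rank to the $x_n$ and pushes past $c$.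

By Lemma 4.1(i), it is enough to separate $xF$ from $x_nF$ inside $F$. The candidate is $x=\xi\sum_{a\in A}a$, with $xF=\xi F^A$ and $\rho(x)=1/|A|$. The factor $\xi$ is needed: some $x_n$ might be $\sum_{a\in A}a$ itself. Here is the smallest case. Let $A=\{1,\tau\}$ and $x_1=f(1+\tau)$, where $0\ne f$ does not involve $\xi$ or $\tau\xi$. Then $x_1F=fF^A$, and $\xi F^A\cap fF^A\neq0$ would mean $\xi/f\in F^A$, that is, $\xi\,\tau(f)=\tau(\xi)f$. This is impossible, as $\xi$ and $\tau\xi$ are independent variables over a field that contains $f$ and $\tau(f)$.

In general, a common nonzero element writes $\xi$ as a product $h\beta$ with $h\in x_nF$ and $\beta\in F^A$. We shall see that $\xi$ is a generic vector of an $m$-dimensional space, while products of a $p$-dimensional by a $q$-dimensional family have at most $p+q-1$ parameters, since a scalar can be moved between the factors. If $p+q\le m$, a generic vector is not such a product.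

**Proposition 5.1.** If $X$ is uncountable, then every essential right ideal $J$ of $R$ satisfies $\sup\{\rho(y):y\in J\}=1$.

*Proof.* Suppose the supremum is $c<1$.

**Step 1: choose the fresh variable.** Choose $x_n\in J$ ($n\geq1$) with $\rho(x_n)\to c$, and finite $B_n\le L$ with $x_n\in F*B_n$. Choose a finite $A\le L$ with $1/|A|\le1-c$. Let $L'=\langle A,B_1,B_2,\dots\rangle$, a countable group. The coefficients of all the $x_n$ involve countably many variables in all; the $L'$-orbits of these, together with one further orbit, form a nonempty countable $L'$-stable set $X_0\subseteq X$ such that all coefficients of all $x_n$ lie in $K(X_0)$. As $X$ is uncountable, choose $\xi\in X\setminus X_0$. Then $L'\xi\cap X_0=\emptyset$. Put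
$$x=\xi\sum_{a\in A}a\in R .$$
Since the trace $F\to F^A$ is onto, $xF=\xi F^A$; in particular $x\ne0$.

**Claim.** $\xi F^A\cap x_nF=0$ for every $n$.

Fix $n$. Steps 2 to 5 prove the Claim.

**Step 2: one finite group and a field without $\xi$.** We collect all relevant variables. Let $D=\langle A,B_n\rangle\le L'$, a finite group, and $m=|D|$. Put $F_2=K(X\setminus D\xi)$. This is a $D$-stable field. It contains $K(X_0)$, because $D\xi\subseteq L'\xi$ is disjoint from $X_0$; so it contains all coefficients of $x_n$. $D$ acts faithfully on $F_2$, because it acts freely on $X_0\ne\emptyset$. The elements $s_d:=d\xi$ ($d\in D$) are distinct and algebraically independent over $F_2$, $F=F_2(s_d:d\in D)$, and $d'(s_d)=s_{d'd}$.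

**Step 3: invariant coordinates.** We replace the $s_d$, which $D$ permutes, by variables that $D$ fixes. Let $k=F_2^D$; by Artin $[F_2:k]=m$. Let $\theta_1,\dots,\theta_m$ be a $k$-basis of $F_2$. The $m\times m$ matrix $(d(\theta_i))_{d,i}$ is invertible over $F_2$: a relation $\sum_dc_d\,d(\theta_i)=0$ for all $i$ between its rows would make $\sum_dc_dd$ vanish on $F_2$, and Dedekind gives $c_d=0$. So there are unique $\sigma_1,\dots,\sigma_m$, lying in $\sum_dF_2s_d$, with
$$s_d=\sum_id(\theta_i)\,\sigma_i\qquad(d\in D).\tag{2}$$
Applying $d'\in D$ to (2) gives $s_{d'd}=\sum_i(d'd)(\theta_i)\,d'(\sigma_i)$ for all $d$. So $(d'(\sigma_i))_i$ solves the same system, and by uniqueness $d'(\sigma_i)=\sigma_i$. Thus each $\sigma_i\in F^D$. The $\sigma_i$ arise from the $s_d$ by an invertible $F_2$-linear change, so they are algebraically independent over $F_2$, and $F=F_2(\sigma_1,\dots,\sigma_m)$.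

Write $k(\sigma)=k(\sigma_1,\dots,\sigma_m)$. The $\theta_i$ are linearly independent over $k(\sigma)$: clear denominators in a relation to get $\sum\theta_ip_i(\sigma)=0$ with $p_i$ polynomials over $k$. By algebraic independence over $F_2$, the coefficient of each monomial vanishes, so independence over $k$ makes all coefficients of the $p_i$ zero. Next, $\bigoplus_i\theta_ik(\sigma)$ is a ring, since products $\theta_i\theta_j$ lie in $F_2=\bigoplus\theta_ik$. It is a domain of finite dimension over $k(\sigma)$, hence a field; it contains $F_2$ and the $\sigma_i$, so it is $F$. Therefore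
$$F=F_2\otimes_kk(\sigma),\qquad[F:k(\sigma)]=m=[F:F^D],\tag{3}$$
and since $k(\sigma)\subseteq F^D$, we get $F^D=k(\sigma)$.

**Step 4: dimensions.** We read off $F^A$ and $x_nF$ in (3). $D$ acts on $F_2\otimes_kk(\sigma)$ through the first factor. Put $E=F_2^A$. Writing elements as $\sum f_j\otimes v_j$ with the $v_j$ independent over $k$, we see that such an element is fixed by $A$ exactly when all $f_j$ are. So $F^A=E\otimes_kk(\sigma)$, and $q:=\dim_kE=m/|A|$, because $[F_2:E]=|A|$. Also $x_n\in F_2*B_n$ with $B_n\le D$, so $x_n$ acts on $F_2\otimes_kk(\sigma)$ as $(x_n|_{F_2})\otimes1$. Hence with $W=x_nF_2$ we have $x_nF=W\otimes_kk(\sigma)$, and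
$$p:=\dim_kW=\dim_{F^D}(x_nF)=m\,\rho(x_n)\le mc .$$
Therefore
$$p+q\le m\bigl(c+1/|A|\bigr)\le m.\tag{4}$$

**Step 5: count parameters.** Suppose $0\ne h\in\xi F^A\cap x_nF$, with $h=\xi\alpha$, $0\ne\alpha\in F^A$. Put $\beta=\alpha^{-1}\in F^A$, so $\xi=h\beta$. Let $w_1,\dots,w_p$ and $\varepsilon_1,\dots,\varepsilon_q$ be $k$-bases of $W$ and $E$. By Step 4, $h=\sum h_iw_i$ and $\beta=\sum\beta_j\varepsilon_j$ with $h_i,\beta_j\in k(\sigma)$. Renumbering, $\beta_1\ne0$. Replacing $(h,\beta)$ by $(\beta_1h,\beta_1^{-1}\beta)$ keeps the product $\xi$ and the two spaces, so we may assume $\beta_1=1$. The products $w_i\varepsilon_j$ lie in $F_2$; write $w_i\varepsilon_j=\sum_tc_{ijt}\theta_t$ with $c_{ijt}\in k$. By (2) with $d=1$, $\xi=s_1=\sum_t\sigma_t\theta_t$. Comparing coefficients of $\theta_t$ over $k(\sigma)$ in $\xi=h\beta$ gives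
$$\sigma_t=\sum_{i,j}c_{ijt}\,h_i\beta_j\in k[h_1,\dots,h_p,\beta_2,\dots,\beta_q]\qquad(1\le t\le m).$$
So $k(\sigma)$ is generated over $k$ by the $p+q-1$ elements $h_1,\dots,h_p,\beta_2,\dots,\beta_q$ of $k(\sigma)$, and by (4)
$$m=\operatorname{trdeg}_kk(\sigma)\le p+q-1\le m-1,$$
a contradiction. This proves the Claim.

**Step 6: add rank to the $x_n$.** By the Claim and Lemma 4.1(i), $xR\cap x_nR=0$ for all $n$. Since $J$ is essential, there is $0\neq z\in xR\cap J$, and this single $z$ satisfies $zR\cap x_nR=0$ for all $n$. By (R1), $zR\oplus x_nR=w_nR$ for some $w_n$, and $w_n\in J$ because $z,x_n\in J$. Lemma 4.1(ii) gives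
$$\rho(z)+\rho(x_n)=\rho(w_n)\le c .$$
Letting $n\to\infty$, we get $\rho(z)\le0$, so $z=0$, a contradiction. $\square$

Note where uncountability entered: only in the choice of $\xi$ in Step 1. The passage to a *sequence* $x_n$ costs nothing, since a supremum of real numbers is always approached by a sequence.

## 6. Uncountable $X$ gives $SP(\infty)$, and $\aleph_1$ is the exact threshold

**Proof of Theorem A.** Let $X$ be uncountable. By 3.3 and 3.4, $KG$ is prime nonsingular. By 3.5, $Q=Q(KG)$ is simple and not Artinian. By Proposition 5.1 the hypothesis of Proposition 4.2 holds, so $Q$ is directly finite. Thus $Q(KG)$ is directly finite and non-Artinian: it is in case (c), an $SP(\infty)$ ring. $\blacksquare$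

**Proof of Theorem C.** By Section 3, for every nonempty free $X$ the algebra $KG$ is prime nonsingular and $Q=Q(KG)$ is simple and not Artinian.

Let $G$ be uncountable. Since $X$ is free and nonempty, $|L|\le|X|$; so if $X$ were countable, then $L$, $N$ and $G$ would be countable. Hence $X$ is uncountable, and Theorem A puts $Q$ in case (c).

Let $G$ be countable. As $Q$ is not Artinian, Theorem B says that $Q$ is directly infinite. It is also simple, and it is not a division ring, so it is in case (d).

Finally, take $L$ countable, for instance a direct sum of countably many groups of order $2$, and let $X$ be $\aleph_1$ copies of the regular $L$-set. Then $|G|=\aleph_1$, and $Q(KG)$ is an $SP(\infty)$ ring over any field $K$. By Theorem B no countable group gives an $SP(\infty)$ ring. So over each field the least cardinality of a group $G$ with $Q(KG)$ an $SP(\infty)$ ring is exactly $\aleph_1$. $\blacksquare$
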